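# Spectra of Euclidean distance matrices: trace zero and one nonnegative eigenvalue suffice

## 1. Distance matrices, Gram matrices, eigenvalues on $e^\perp$, majorization

Throughout, $e=e_n$ is the all-ones vector in $\mathbb R^n$, $J=ee^T$ is the all-ones matrix, and $e^\perp$ is the orthogonal complement of $e$. Spectra are listed with multiplicity.

**Definition 1.** A matrix $D=(d_{ij})\in\mathbb R^{n\times n}$ is a (Euclidean) distance matrix if there are points $x_1,\dots,x_n\in\mathbb R^r$, for some $r$, with $d_{ij}=\|x_i-x_j\|_2^2$ for all $i,j$. Note the square. The dimension of the affine span of the points is called the embedding dimension of $D$.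

Example: the three points $0,1,2$ on a line give
$$D=\begin{pmatrix}0&1&4\\1&0&1\\4&1&0\end{pmatrix}.$$
The vector $(1,0,-1)$ is an eigenvector with eigenvalue $-4$. On vectors of the form $(s,t,s)$ the matrix acts by $s\mapsto 4s+t$, $t\mapsto 2s$, so the other two eigenvalues are the roots of $x^2-4x-2$, namely $2\pm\sqrt6$. The spectrum is $2+\sqrt6>0>2-\sqrt6>-4$, with sum $0$. The embedding dimension is $1$.

The embedding dimension depends only on $D$. Indeed, for $v\perp e$ we have
$$v^TDv=\sum_{i,j}v_iv_j\bigl(\|x_i\|^2+\|x_j\|^2-2x_i^Tx_j\bigr)=-2\Bigl\|\sum_i v_ix_i\Bigr\|^2, \tag{1}$$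
because the first two terms contain the factor $\sum_j v_j=0$ or $\sum_i v_i=0$. The linear map $v\mapsto\sum v_ix_i$ on $e^\perp$ has as its image the span of the differences $x_i-x_j$, whose dimension is that of the affine span. By (1) its kernel is the set of $v\in e^\perp$ with $v^TDv=0$, which is determined by $D$.

**Fact 1 (Gram matrices).** A real symmetric positive semidefinite $p\times p$ matrix $M$ is the Gram matrix $m_{ij}=x_i^Tx_j$ of some vectors $x_1,\dots,x_p$, and the dimension of their linear span is $\operatorname{rank}M$.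

Example: $M=\frac14\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$ is the Gram matrix of the numbers $x_1=\frac12$, $x_2=-\frac12$, and it has rank $1$.

**Definition 2.** Let $M$ be real symmetric with $Me=\kappa e$. Then $M$ maps $e^\perp$ into itself, since $e^TMv=\kappa e^Tv=0$ for $v\perp e$. The $n-1$ eigenvalues of the restriction are called the eigenvalues of $M$ on $e^\perp$. The full spectrum is $\kappa$ together with these.

Example: $J-I$ has $(J-I)e=(n-1)e$ and eigenvalues $-1,\dots,-1$ on $e^\perp$. It is the distance matrix of $n$ points at mutual distance $1$.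

**Definition 3.** For $x,y\in\mathbb R^m$ we write $x\prec y$, and say that $y$ majorizes $x$, if $\sum x_j=\sum y_j$ and if for each $1\le k\le m-1$ every sum of $k$ entries of $x$ is at most the sum of the $k$ largest entries of $y$. The order of the entries plays no role.

Example: $(5,8,8)\prec(16,4,1)$, because $8\le16$, $8+8\le16+4$, and both totals are $21$. On the other hand $(6,0)\not\prec(5,1)$, because $6>5$.

**Fact 2 (Horn's theorem;** A. Horn, *Doubly stochastic matrices and the diagonal of a rotation matrix*, Amer. J. Math. 76 (1954)**).** If $t\prec\gamma$ in $\mathbb R^m$, there is a real symmetric $m\times m$ matrix with diagonal $(t_1,\dots,t_m)$ and eigenvalues $\gamma_1,\dots,\gamma_m$.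

Example with $m=2$: let $\gamma_1\ge\gamma_2$ and $t\prec\gamma$, so that $t_2=\gamma_1+\gamma_2-t_1$ and $\gamma_2\le t_1\le\gamma_1$. The matrix $\begin{pmatrix}t_1&w\\w&t_2\end{pmatrix}$ has the right trace, and it has determinant $\gamma_1\gamma_2$ as soon as
$$w^2=t_1t_2-\gamma_1\gamma_2=(\gamma_1-t_1)(t_1-\gamma_2),$$
which is nonnegative, so a real $w$ exists. The general case reduces to this one, and the argument is short enough to give.

We use induction on $m$; the case $m=1$ is trivial. Let $m\ge2$. After a permutation, $t_1\ge\dots\ge t_m$ and $\gamma_1\ge\dots\ge\gamma_m$. Then $\gamma_1\ge t_1$, and $t_1$ is at least the common mean, which is at least $\gamma_m$; so there is an $i$ with $\gamma_i\ge t_1\ge\gamma_{i+1}$. By the $2\times2$ case, a plane rotation or reflection in the coordinates $i,i+1$ turns $\operatorname{diag}(\gamma)$ into an orthogonally similar matrix $M$ whose diagonal entries at $i$ and $i+1$ are $t_1$ and $\gamma_i+\gamma_{i+1}-t_1$. Delete the row and column that carry $t_1$. What remains is the diagonal matrix with entries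
$$\gamma'=(\gamma_1,\dots,\gamma_{i-1},\ \gamma_i+\gamma_{i+1}-t_1,\ \gamma_{i+2},\dots,\gamma_m),$$
which is in decreasing order since $\gamma_i+\gamma_{i+1}-t_1\in[\gamma_{i+1},\gamma_i]$. We check $(t_2,\dots,t_m)\prec\gamma'$. The totals agree. For $k\le i-1$ the sum of the first $k$ entries of $\gamma'$ is $\gamma_1+\dots+\gamma_k\ge t_1+\dots+t_k\ge t_2+\dots+t_{k+1}$. For $k\ge i$ it is $\gamma_1+\dots+\gamma_{k+1}-t_1\ge t_2+\dots+t_{k+1}$. By induction, and because symmetric matrices with the same spectrum are orthogonally similar, an orthogonal change of basis in the remaining $m-1$ coordinates gives them the diagonal $(t_2,\dots,t_m)$, and it leaves the entry $t_1$ of $M$ untouched.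

**Fact 3 (a real Fourier basis).** For $m\ge2$ the following vectors, with coordinates indexed by $j=0,\dots,m-1$, form an orthonormal basis of $e_m^\perp$:
$$c^{(k)}_j=\sqrt{\tfrac2m}\cos\tfrac{2\pi kj}{m},\qquad s^{(k)}_j=\sqrt{\tfrac2m}\sin\tfrac{2\pi kj}m\qquad(1\le k<m/2),$$
together with $h_j=(-1)^j/\sqrt m$ if $m$ is even.

To check this, recall that $\sum_j\cos\frac{2\pi qj}m$ is $m$ if $m\mid q$ and $0$ otherwise, and that $\sum_j\sin\frac{2\pi qj}m=0$ for every integer $q$. Products of two of the functions become, by the product-to-sum formulas, half of a sum or difference of terms of frequencies $k-l$ and $k+l$. For $1\le k,l<m/2$ we have $0<k+l<m$ and $|k-l|<m$, so only $k=l$ contributes, and there $\sum_j\cos^2=\sum_j\sin^2=m/2$; a cosine against a sine always gives sums of sines, hence $0$. Each $c^{(k)}$, $s^{(k)}$ is orthogonal to $e$ since $0<k<m$. If $m$ is even, $h$ is the cosine of frequency $m/2$, scaled to length $1$; it is orthogonal to $e$, and to the others because $k\pm m/2$ is not divisible by $m$. The number of vectors is $m-1$ for both parities.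

Example with $m=3$: $c^{(1)}=\sqrt{\frac23}\,(1,-\frac12,-\frac12)$ and $s^{(1)}=\frac1{\sqrt2}(0,1,-1)$.

## 2. Necessary conditions on the spectrum, and whether they suffice

A distance matrix is symmetric, nonnegative, and has zero diagonal. By (1), $v^TDv\le0$ on the hyperplane $e^\perp$. If $D$ had two positive eigenvalues, counted with multiplicity, $v^TDv$ would be positive on the nonzero vectors of a plane, and a plane meets a hyperplane in $\mathbb R^n$ in more than $0$. So $D$ has at most one positive eigenvalue. Since $\operatorname{tr}D=0$, the ordered eigenvalues satisfy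
$$\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n,\qquad\sum_{i=1}^n\lambda_i=0. \tag{2}$$

A single symmetric zero-diagonal matrix with such a spectrum need not be a distance matrix. For instance
$$\begin{pmatrix}0&10&1\\10&0&1\\1&1&0\end{pmatrix}$$
has eigenvalue $-10$ on $(1,-1,0)$ and, on vectors $(s,s,t)$, the roots of $x^2-10x-2$, one positive and one negative. So it satisfies (2), but $\sqrt{10}>1+1$ violates the triangle inequality. The question is about the list of numbers, not about a given matrix: if someone hands us a list satisfying (2), can we always place $n$ points whose squared distances form a matrix with exactly this spectrum?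

That the answer is yes is a conjecture in "Constructions of trace zero symmetric stochastic matrices for the inverse eigenvalue problem", where it is described as verified in numerous special cases, including $n=2,3,4,5,6$. We prove it.

**Theorem B.** Let $\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n$ with $\sum\lambda_i=0$. Then there is an $n\times n$ distance matrix with spectrum $\lambda_1,\dots,\lambda_n$.

Together with the necessity of (2), this says that (2) is necessary and sufficient. In Section 8 we add information on the shape of the point sets.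

## 3. Two, three and four points

For $n=2$ the list is $(\lambda,-\lambda)$, and two points at squared distance $\lambda$ have $D=\begin{pmatrix}0&\lambda\\\lambda&0\end{pmatrix}$.

For $n=4$ put $\nu_i=-\lambda_{5-i}$, so $\nu_1\ge\nu_2\ge\nu_3\ge0$ and $\nu_1+\nu_2+\nu_3=\lambda_1$. Take the orthonormal basis of $e^\perp$
$$u_1=\tfrac12(1,1,-1,-1),\quad u_2=\tfrac12(1,-1,1,-1),\quad u_3=\tfrac12(1,-1,-1,1)$$
and place the $j$-th point at $x_j=\bigl(\sqrt{\nu_1/2}\,u_1(j),\sqrt{\nu_2/2}\,u_2(j),\sqrt{\nu_3/2}\,u_3(j)\bigr)$. Points $1$ and $2$ differ only in the signs of the last two coordinates, so $d_{12}=(\nu_2+\nu_3)/2$. Similarly for the others: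
$$d_{12}=d_{34}=\tfrac{\nu_2+\nu_3}2,\qquad d_{13}=d_{24}=\tfrac{\nu_1+\nu_3}2,\qquad d_{14}=d_{23}=\tfrac{\nu_1+\nu_2}2.$$
Each row sums to $\nu_1+\nu_2+\nu_3=\lambda_1$, and $Du_1=(d_{12}-d_{13}-d_{14})u_1=-\nu_1u_1$, and likewise for $u_2,u_3$. So every list with $n=4$ occurs, even with constant row sums.

For $n=3$ constant row sums are too much to ask: $d_{12}+d_{13}=d_{12}+d_{23}=d_{13}+d_{23}$ forces all three distances to be equal, hence the spectrum $(2d,-d,-d)$. Try an isosceles triangle instead:
$$D=\begin{pmatrix}0&a&h\\a&0&h\\h&h&0\end{pmatrix}.$$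
The vector $(1,-1,0)$ has eigenvalue $-a$, and on the span of $(1,1,0)/\sqrt2$ and $(0,0,1)$ the matrix acts as $\begin{pmatrix}a&h\sqrt2\\h\sqrt2&0\end{pmatrix}$. Choose $a=-\lambda_2$ and $h=\sqrt{-\lambda_1\lambda_3/2}$. The $2\times2$ block then has trace $-\lambda_2=\lambda_1+\lambda_3$ and determinant $\lambda_1\lambda_3$, so eigenvalues $\lambda_1,\lambda_3$. The triangle exists when the apex is at least as far from the two base points as their midpoint is, that is, when $h\ge a/4$. Now $-\lambda_3\ge\lambda_1/2$ because $\lambda_1=-\lambda_2-\lambda_3$, so $16h^2=-8\lambda_1\lambda_3\ge4\lambda_1^2\ge a^2$. Every list with $n=3$ occurs.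

These cases already show a difference between even and odd $n$, and it persists.

## 4. Constant row sums, and where familiar bases fail

The case $n=4$ suggests a plan. Look for $D$ with $De=\lambda_1e$. Let $\nu_1\ge\dots\ge\nu_{n-1}\ge0$ be the numbers $-\lambda_n,\dots,-\lambda_2$, and write $D=\frac{\lambda_1}nJ-B$ with $Be=0$ and eigenvalues $\nu_i$ on $e^\perp$. The diagonal of $D$ vanishes exactly when all diagonal entries of $B$ are equal (their sum is $\sum\nu_i=\lambda_1$, so they are then $\lambda_1/n$). We shall check in Section 6 that such a $D$ is automatically a distance matrix. So we want an orthonormal basis $u_1,\dots,u_{n-1}$ of $e^\perp$ with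
$$\sum_{i=1}^{n-1}\nu_i\,u_i(j)^2\ \text{ independent of } j. \tag{3}$$

**Sign vectors.** If all entries of all $u_i$ are $\pm1/\sqrt n$, then (3) holds for every list $\nu$. This is what happened for $n=4$. But let $n\ge3$, and suppose $u,v\in\{\pm1\}^n$ and $e$ are mutually orthogonal. Then $\sum_j(1+u_j)(1+v_j)=n$, and each summand is $0$ or $4$, so $4\mid n$. For $n=6$ there is no such basis.

**Horn's theorem alone.** The constant vector with the mean of $(0,\nu_1,\dots,\nu_{n-1})$ is majorized by that list, because the sum of the $k$ largest entries is at least $k$ times the mean. So Horn's theorem gives a symmetric $B$ with eigenvalues $0,\nu_1,\dots,\nu_{n-1}$ and constant diagonal. What it does not give is $Be=0$: the kernel vector is some unit vector, and nothing makes it parallel to $e$. For $n=3$ and $\nu=(1,0)$, a constant-diagonal $B$ with spectrum $(1,0,0)$ is $uu^T$ with $u_j=\pm1/\sqrt3$, and $Be=(u^Te)u\ne0$ for every choice of signs.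

**The Fourier basis.** With the basis of Fact 3 we have $Be=0$ for free, and the question is the diagonal. Take $n=6$ and let $\beta_k,\beta_k'$ be the eigenvalues on $c^{(k)},s^{(k)}$ for $k=1,2$, and $\eta$ the one on $h$. Since $\beta\cos^2\theta+\beta'\sin^2\theta=\frac{\beta+\beta'}2+\frac{\beta-\beta'}2\cos2\theta$, the diagonal entry at $j$ is a constant plus
$$\tfrac16\bigl[(\beta_1-\beta_1')\cos\tfrac{2\pi j}3+(\beta_2-\beta_2')\cos\tfrac{4\pi j}3\bigr]=\tfrac16\bigl[(\beta_1-\beta_1')+(\beta_2-\beta_2')\bigr]\cos\tfrac{2\pi j}3,$$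
because $\cos\frac{4\pi j}3=\cos\frac{2\pi j}3$ for integers $j$. So the diagonal is constant if and only if $\beta_1+\beta_2=\beta_1'+\beta_2'$. For $\nu=(16,8,4,2,1)$ no assignment achieves this, since sums of distinct powers of $2$ over disjoint nonempty sets are different. The attempt stops exactly here: the basis respects $e$, but it leaves a diagonal error.

So Horn's theorem controls the diagonal and ignores $e$, while the Fourier basis respects $e$ and leaves a diagonal error proportional to differences of paired eigenvalues. The next section lets each do its own half of the work.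

## 5. Doubling: a Fourier block corrected by a Horn block

Let $p=2m$ and consider
$$B=\begin{pmatrix}X&Y\\Y&X\end{pmatrix},\qquad X,Y\ \text{symmetric } m\times m.$$
On vectors $(v,v)$ it acts as $A=X+Y$, on vectors $(v,-v)$ as $C=X-Y$, and its diagonal, read on either half, is that of $X=\frac12(A+C)$. The vector $e_{2m}=(e_m,e_m)$ belongs to the first kind. So the condition $Be=0$ concerns $A$ only, and $C$ is not constrained by $e$ at all: Horn's theorem may be applied to $C$. We build $A$ from the Fourier basis, accept its diagonal error $-b_j$, and ask Horn's theorem for a $C$ whose diagonal carries the opposite error $+b_j$. This is possible if the error is small compared with the spread of the eigenvalues given to $C$, so the eigenvalues have to be shared out with care.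

**Theorem A.** Let $p=2m$ be even and let $\nu_1\ge\dots\ge\nu_{p-1}$ be arbitrary real numbers. There is a real symmetric $p\times p$ matrix $B$ with $Be=0$, with all diagonal entries equal, and with eigenvalues $\nu_1,\dots,\nu_{p-1}$ on $e^\perp$.

**Sharing out the eigenvalues.** We give $m$ eigenvalues to $C$ and $m-1$ to $A$, alternately:
$$\gamma_i=\nu_{2i-1}\quad(1\le i\le m),\qquad\alpha_i=\nu_{2i}\quad(1\le i\le m-1).$$
Both lists are decreasing. For $m\ge2$ the list $\alpha$ lies between the extremes of $\gamma$:
$$\alpha_1-\alpha_{m-1}=\nu_2-\nu_{2m-2}\le\nu_1-\nu_{2m-1}=\gamma_1-\gamma_m=:G. \tag{4}$$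
Some care of this sort is needed. For $\nu=(8,2,1,1,1)$, giving $\gamma=(1,1,1)$ to $C$ would force $C=I$, and no diagonal error could be corrected.

**Step 1: a symmetric $m\times m$ matrix $A$ with $Ae=0$, eigenvalues $\alpha$ on $e^\perp$, and a small diagonal error.** For $m=1$ put $A=0$. For $m\ge2$ use the basis of Fact 3 and let $Ae=0$,
$$Ac^{(k)}=\alpha_{2k-1}c^{(k)},\qquad As^{(k)}=\alpha_{2k}s^{(k)}\qquad(1\le k<m/2),$$
and, if $m$ is even, $Ah=\alpha_{m-1}h$. This uses each $\alpha_i$ once: for $m$ odd the pairs cover $\alpha_1,\dots,\alpha_{m-1}$; for $m$ even they cover $\alpha_1,\dots,\alpha_{m-2}$, and $h$ takes $\alpha_{m-1}$. Neighbors in the ordered list are paired, so that their differences are small.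

The diagonal entry $a_j$ is the sum of (eigenvalue) times (squared $j$-th coordinate of the basis vector). With $\theta=2\pi kj/m$ the pair $k$ contributes
$$\tfrac2m\bigl(\alpha_{2k-1}\cos^2\theta+\alpha_{2k}\sin^2\theta\bigr)=\frac{\alpha_{2k-1}+\alpha_{2k}}m+\frac{\alpha_{2k-1}-\alpha_{2k}}m\cos2\theta,$$
and $h$ contributes $\alpha_{m-1}/m$, independent of $j$. Hence
$$a_j=\bar a-b_j,\qquad b_j=-\frac1m\sum_{1\le k<m/2}\delta_k\cos\frac{4\pi kj}m,\qquad\delta_k=\alpha_{2k-1}-\alpha_{2k}\ge0, \tag{5}$$
with $\bar a$ independent of $j$. (For $m=1$ we have $\bar a=0$, $b_0=0$.) We record three properties of the error.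

First, $\sum_jb_j=0$: for $1\le k<m/2$ we have $0<2k<m$, so $m\nmid2k$ and $\sum_j\cos\frac{4\pi kj}m=0$.

Second, with $\Delta=\sum_k\delta_k$, we have $|b_j|\le\Delta/m$, since each cosine is at most $1$ in absolute value.

Third, for $m\ge2$, $\Delta\le G$: the $\delta_k$ are the lengths of the intervals $[\alpha_{2k},\alpha_{2k-1}]$, which do not overlap and lie inside $[\alpha_{m-1},\alpha_1]$, so $\Delta\le\alpha_1-\alpha_{m-1}\le G$ by (4). (For $m=2$ there is no $k$, and $\Delta=0$.)

**Step 2: the diagonal we want for $C$ is majorized by $\gamma$.** Let $\bar\gamma=\frac1m\sum\gamma_i$ and $t_j=\bar\gamma+b_j$. We show $t\prec\gamma$. The totals agree because $\sum b_j=0$; for $m=1$ nothing else is required. Let $m\ge2$, $1\le k\le m-1$, and let $S$ be a set of $k$ indices.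

We bound the left side from above. Since $\sum_{S}b_j=-\sum_{S^c}b_j$, the sum over $S$ is at most $k\Delta/m$ and also at most $(m-k)\Delta/m$, so
$$\sum_{j\in S}(t_j-\bar\gamma)=\sum_{j\in S}b_j\le\min(k,m-k)\frac\Delta m. \tag{6}$$

We bound the right side from below. Let $g_i=\gamma_i-\gamma_{i+1}\ge0$ for $1\le i\le m-1$, so $\sum g_i=G$. Then
$$\gamma=\gamma_m e+\sum_{i=1}^{m-1}g_i\,(1^i,0^{m-i}),$$
where $(1^i,0^{m-i})$ has $i$ ones followed by zeros: the $l$-th entry of the right side is $\gamma_m+g_l+g_{l+1}+\dots+g_{m-1}=\gamma_l$. The first $k$ entries of $(1^i,0^{m-i})$ sum to $\min(k,i)$, and its mean is $i/m$. Subtracting $k$ times the mean,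
$$\sum_{l\le k}(\gamma_l-\bar\gamma)=\sum_{i=1}^{m-1}g_iT_i(k),\qquad T_i(k)=\min(k,i)-\frac{ik}m=\begin{cases}k(m-i)/m,&k\le i,\\i(m-k)/m,&k\ge i.\end{cases}$$
Since $m-i\ge1$ and $i\ge1$, in the first case $T_i(k)\ge k/m$ and in the second $T_i(k)\ge(m-k)/m$. In both cases $T_i(k)\ge\min(k,m-k)/m$. Therefore, using $G\ge\Delta$ and (6),
$$\sum_{l\le k}(\gamma_l-\bar\gamma)\ge\min(k,m-k)\frac Gm\ge\min(k,m-k)\frac\Delta m\ge\sum_{j\in S}(t_j-\bar\gamma).$$
Adding $k\bar\gamma$ to both ends gives the majorization inequality for $S$. So $t\prec\gamma$.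

**Step 3: assembling $B$ and checking its three properties.** By Horn's theorem there is a real symmetric $C$ with eigenvalues $\gamma_1,\dots,\gamma_m$ and diagonal $t$. Put
$$B=\begin{pmatrix}X&Y\\Y&X\end{pmatrix},\qquad X=\tfrac12(A+C),\qquad Y=\tfrac12(A-C).$$
The matrix $Q=\frac1{\sqrt2}\begin{pmatrix}I&I\\I&-I\end{pmatrix}$ is orthogonal and symmetric, and
$$Q^TBQ=\frac12\begin{pmatrix}I&I\\I&-I\end{pmatrix}\begin{pmatrix}X+Y&X-Y\\X+Y&-(X-Y)\end{pmatrix}=\begin{pmatrix}X+Y&0\\0&X-Y\end{pmatrix}=\begin{pmatrix}A&0\\0&C\end{pmatrix}.$$
So the eigenvalues of $B$ are $0,\alpha_1,\dots,\alpha_{m-1},\gamma_1,\dots,\gamma_m$. Also $Be_{2m}=((X+Y)e_m,(X+Y)e_m)=(Ae_m,Ae_m)=0$. Removing the eigenvalue $0$ that belongs to $e$, the eigenvalues on $e^\perp$ are the $\alpha_i$ and $\gamma_i$, that is, exactly $\nu_1,\dots,\nu_{p-1}$. Finally the diagonal entries of $B$ are those of $X$, taken twice: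
$$\tfrac12(a_j+t_j)=\tfrac12(\bar a-b_j+\bar\gamma+b_j)=\tfrac12(\bar a+\bar\gamma),$$
independent of $j$. This proves Theorem A. $\blacksquare$

**Example: the list that defeated the Fourier basis.** Let $p=6$ and $\nu=(16,8,4,2,1)$. Then $\gamma=(16,4,1)$, $\alpha=(8,2)$, $\delta_1=6$, and $b=-2\,(1,-\frac12,-\frac12)=(-2,1,1)$. Here
$$A=8\,c^{(1)}c^{(1)T}+2\,s^{(1)}s^{(1)T}=\frac13\begin{pmatrix}16&-8&-8\\-8&7&1\\-8&1&7\end{pmatrix},$$
with diagonal $\frac{10}3-b_j$. Since $\bar\gamma=7$, we need a $C$ with diagonal $t=(5,8,8)$ and eigenvalues $16,4,1$, and $(5,8,8)\prec(16,4,1)$ was checked in Section 1. Following the proof of Horn's theorem, one finds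
$$C=\begin{pmatrix}5&y&z\\y&8&x\\z&x&8\end{pmatrix},\qquad x=4\sqrt{\tfrac{14}{11}},\quad y=8\sqrt{\tfrac2{11}},\quad z=2\sqrt7.$$
To check: the trace is $21$; the sum of the principal $2\times2$ minors is $40+40+64-(x^2+y^2+z^2)=144-\bigl(\frac{224}{11}+\frac{128}{11}+28\bigr)=84=16\cdot4+16\cdot1+4\cdot1$; and since $xyz=\frac{896}{11}$, the determinant is
$$320+2xyz-5x^2-8y^2-8z^2=320+\tfrac{1792}{11}-\tfrac{1120}{11}-\tfrac{1024}{11}-224=64=16\cdot4\cdot1.$$
The diagonal of $\frac12(A+C)$ is $\frac12\bigl(\frac{16}3+5,\ \frac73+8,\ \frac73+8\bigr)=\bigl(\frac{31}6,\frac{31}6,\frac{31}6\bigr)$, constant as promised.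

## 6. Theorem B for even $n$: points on a sphere about their centroid

If $n=1$ or $\lambda_1=0$, then all $\lambda_i=0$, and $D=0$ (all points equal) proves Theorem B. From now on $n\ge2$ and $\lambda_1>0$.

**Step 4: from the matrix $B$ to points.** This step turns Theorem A into a distance matrix. We state it for a general even $p$, because the odd case will use it with $p=n-1$.

Let $p$ be even, let $\nu_1,\dots,\nu_{p-1}\ge0$ with sum $\rho$, and let $B=(b_{ij})$ be as in Theorem A for this list in decreasing order. The eigenvalues of $B$ are $0,\nu_1,\dots,\nu_{p-1}$, so $B$ is positive semidefinite with trace $\rho$, and each of its $p$ equal diagonal entries is $\rho/p$. By Fact 1, $\frac12B$ is the Gram matrix of vectors $x_1,\dots,x_p$. Then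
$$\|x_i\|^2=\frac\rho{2p},\qquad\sum_ix_i=0, \tag{7}$$
the latter because $\|\sum x_i\|^2=\frac12e^TBe=0$. Moreover
$$\|x_i-x_j\|^2=\tfrac12(b_{ii}+b_{jj}-2b_{ij})=\frac\rho p-b_{ij}.$$
Hence
$$D_1=\frac\rho pJ-B \tag{8}$$
is the distance matrix of $x_1,\dots,x_p$. Since $Je=pe$ and $Be=0$, we have $D_1e=\rho e$; since $J$ vanishes on $e^\perp$, $D_1$ has eigenvalues $-\nu_1,\dots,-\nu_{p-1}$ on $e^\perp$.

**Step 5: even $n$.** Take $p=n$ and for $\nu$ the list $-\lambda_2,\dots,-\lambda_n$ of nonnegative numbers. Then $\rho=\lambda_1$ because the $\lambda_i$ sum to $0$. So $D=D_1$ has eigenvalue $\lambda_1$ on $e$ and $\lambda_2,\dots,\lambda_n$ on $e^\perp$. This proves Theorem B for even $n$.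

Example: by Section 5, $\frac{31}6J-B$ is a $6\times6$ distance matrix with spectrum $(31,-1,-2,-4,-8,-16)$.

## 7. Theorem B for odd $n$: an apex over an even configuration

For $n=3$ constant row sums were impossible for most spectra, and an isosceles triangle worked: two base points and an apex. We do the same with $n-1$ base points. If the base has distance matrix $D_1$ with $D_1e=\rho e$, and the apex has squared distance $h$ to every base point, then vectors supported on the base and orthogonal to $e_p$ keep their eigenvalues, and only a $2\times2$ block with trace $\rho$ and determinant $-h^2p$ remains. It has to produce $\lambda_1$ and one more eigenvalue of the list, and this dictates $\rho$ and $h$. The one remaining constraint is geometric: an apex equidistant from the base points, placed over their centroid, has $h\ge\rho/(2p)$, by (7).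

It matters which eigenvalue is paired with $\lambda_1$. For $(1,0,-1)$, pairing $\lambda_1=1$ with $0$ would force $h=0$ and $\rho=1$, while the constraint asks for $h\ge\frac14$. We pair $\lambda_1$ with the most negative eigenvalue, as in Section 3.

**Step 6: choosing the parameters.** Let $n\ge3$ be odd, $p=n-1$ (even), $\mu=-\lambda_n$, and let $\nu$ be the list $-\lambda_2,\dots,-\lambda_{n-1}$ of $p-1$ nonnegative numbers. Its sum is $\rho=\lambda_1-\mu\ge0$, since $\lambda_1=\sum_{i\ge2}(-\lambda_i)$. This last sum has $p$ terms, all in $[0,\mu]$, so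
$$\frac{\lambda_1}p\le\mu\le\lambda_1. \tag{9}$$
In particular $\mu>0$. Put $h=\sqrt{\lambda_1\mu/p}$.

**Step 7: the apex exists.** We show $h>\rho/(2p)$. By (9), $p\mu\ge\lambda_1$, so
$$4p\lambda_1\mu\ge4\lambda_1^2>\lambda_1^2\ge(\lambda_1-\mu)^2=\rho^2,\qquad\text{hence}\qquad h^2=\frac{\lambda_1\mu}p>\frac{\rho^2}{4p^2}.$$
Let $x_1,\dots,x_p$ and $D_1$ be as in Step 4. Place the points $(x_i,0)$ for $1\le i\le p$ and $y=(0,\tau)$ with $\tau=\sqrt{h-\rho/(2p)}>0$. By (7), $\|(x_i,0)-y\|^2=\frac\rho{2p}+\tau^2=h$ for all $i$. So
$$D=\begin{pmatrix}D_1&h\,e_p\\h\,e_p^T&0\end{pmatrix}$$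
is a distance matrix.

**Step 8: the spectrum of $D$.** For $v\perp e_p$ we have $D(v,0)=(D_1v,\,h\,e_p^Tv)=(D_1v,0)$, so these vectors give the eigenvalues $-\nu_1,\dots,-\nu_{p-1}$, which are $\lambda_2,\dots,\lambda_{n-1}$. The orthogonal complement is spanned by the orthonormal vectors $(e_p/\sqrt p,0)$ and $(0,1)$. Since $D(e_p/\sqrt p,0)=(\rho e_p/\sqrt p,\ h\sqrt p)$ and $D(0,1)=(he_p,0)$, there $D$ acts as
$$\begin{pmatrix}\rho&h\sqrt p\\h\sqrt p&0\end{pmatrix}$$
with trace $\rho=\lambda_1-\mu$ and determinant $-h^2p=-\lambda_1\mu$. The characteristic polynomial is $x^2-(\lambda_1-\mu)x-\lambda_1\mu=(x-\lambda_1)(x+\mu)$, so the eigenvalues are $\lambda_1$ and $-\mu=\lambda_n$. Hence $D$ has spectrum $\lambda_1,\dots,\lambda_n$, and Theorem B is proved. $\blacksquare$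

Example: for $(7,0,-1,-2,-4)$ we get $p=4$, $\mu=4$, $\rho=3$, base list $\nu=(2,1,0)$, and $h=\sqrt{7\cdot4/4}=\sqrt7>\frac38$. Using the four-point configuration of Section 3 as the base, the distances are $\frac12,1,\frac32$, and
$$D=\begin{pmatrix}0&\frac12&1&\frac32&\sqrt7\\\frac12&0&\frac32&1&\sqrt7\\1&\frac32&0&\frac12&\sqrt7\\\frac32&1&\frac12&0&\sqrt7\\\sqrt7&\sqrt7&\sqrt7&\sqrt7&0\end{pmatrix}.$$

## 8. Dimension, spheres and row sums

The points we constructed have more structure than was asked for, and constant row sums turn out to be possible in general exactly for even $n$.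

**Theorem C.** Let $\lambda$ be as in Theorem B with $\lambda_1>0$, and let $N$ be the number of negative $\lambda_i$.

1. $D$ in Theorem B can be chosen so that its points lie on a sphere and have affine span of dimension exactly $N$. This dimension is the largest possible: every distance matrix with this spectrum has embedding dimension at most $N$.
2. If $n$ is even, $D$ can in addition be chosen with constant row sums, the points lying on a sphere centered at their centroid. If $n$ is odd, $D$ can be chosen so that $n-1$ of the points lie on a sphere centered at their centroid and the last point is equidistant from them.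
3. Parity is sharp. For every odd $n\ge3$, no distance matrix with constant row sums has spectrum $(\lambda_1,b,\dots,b,a)$ with $\lambda_1>0\ge b>a$ (for example $(1,0,\dots,0,-1)$). Hence, for $n\ge2$, every admissible spectrum, that is, every list satisfying (2), is realized by a distance matrix with constant row sums if and only if $n$ is even. The conclusion of Theorem A likewise fails for every odd $p\ge3$.

In part 2 with $n$ odd, the sphere of the $n-1$ points has radius $0$ in the degenerate case $\rho=0$, where those points coincide.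

**Step 9: the configurations for even $n$ (parts 1 and 2).** We read off the geometry of Step 5. By (7) with $p=n$ and $\rho=\lambda_1$, the points satisfy $\|x_i\|^2=\lambda_1/(2n)$ and $\sum x_i=0$, so they lie on a sphere centered at their centroid $0$; and $De=\lambda_1e$ says that the row sums are constant. The affine span contains the centroid $0$, so it equals the linear span, whose dimension is $\operatorname{rank}(\frac12B)=\operatorname{rank}B$ by Fact 1. This is the number of nonzero $\lambda_i$ with $i\ge2$, which is $N$.

**Step 10: the configurations for odd $n$ (parts 1 and 2).** We read off the geometry of Steps 6 and 7. The points $(x_i,0)$ lie on the sphere of radius $R=\sqrt{\rho/(2p)}$ about their centroid $(0,0)$ (if $\rho=0$ they all coincide with it), and $y$ is equidistant from them. To find one sphere through all $n$ points, try the center $(0,s)$. The squared distance to $(x_i,0)$ is $R^2+s^2$, and that to $y$ is $(\tau-s)^2$. These are equal for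
$$s=\frac{\tau^2-R^2}{2\tau},$$
and the radius is then $\tau-s=(\tau^2+R^2)/(2\tau)>0$. As for the dimension, the affine span of the $(x_i,0)$ contains $0$ and, as in Step 9, has dimension $\operatorname{rank}B=\#\{2\le i\le n-1:\lambda_i<0\}$. The last coordinate of $y$ is $\tau\ne0$, so adding $y$ increases the dimension by one. Since $\lambda_n=-\mu<0$, the result is $N$.

**Step 11: no larger dimension is possible (part 1).** Let $D$ be any distance matrix with the given spectrum, with points $x_1,\dots,x_n$, and let $r$ be the dimension of their affine span. The linear map $v\mapsto\sum v_ix_i$ on $e^\perp$ has as its image the span of the differences $x_i-x_j$, so it has rank $r$. Hence it is injective on some $r$-dimensional subspace $W\subset e^\perp$, for instance a complement of its kernel. By (1), $v^TDv=-2\|\sum v_ix_i\|^2<0$ for all nonzero $v\in W$. A subspace on which $D$ is negative definite meets the span of the eigenvectors with nonnegative eigenvalues only in $0$, so $r+(n-N)\le n$, that is, $r\le N$. This completes parts 1 and 2.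

**Step 12: constant row sums fail for odd $n$ (part 3).** Let $n\ge3$ be odd, and suppose a distance matrix $D$ with spectrum $(\lambda_1,b,\dots,b,a)$, $\lambda_1>0\ge b>a$, satisfies $De=\kappa e$. We derive a contradiction from the zero diagonal.

All entries of $D$ are nonnegative and $D\ne0$, so $n\kappa=e^TDe>0$. Thus $\kappa$ is a positive eigenvalue, and the only one is $\lambda_1$; so $\kappa=\lambda_1$. As $\lambda_1$ is simple, $e^\perp$ carries the remaining eigenvalues, $b$ with multiplicity $n-2$ and $a$ once. Let $u\in e^\perp$ be a unit eigenvector for $a$. Since $\frac1nJ$ is the orthogonal projection onto the line of $e$ and $I-\frac1nJ$ the one onto $e^\perp$,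
$$D=\frac{\lambda_1}nJ+b\Bigl(I-\frac1nJ\Bigr)+(a-b)uu^T.$$
The $j$-th diagonal entry reads
$$0=\frac{\lambda_1}n+b\Bigl(1-\frac1n\Bigr)+(a-b)u_j^2.$$
As $a\ne b$, all $u_j^2$ are equal, and since they sum to $1$, $u_j=\pm1/\sqrt n$. But $u\perp e$ means $\sum u_j=0$, while a sum of an odd number of signs is odd and hence nonzero. This is a contradiction.

**Step 13: the equivalence, and Theorem A for odd $p$ (part 3).** If $n\ge2$ is even, every list satisfying (2) is realized with constant row sums: by part 2 if $\lambda_1>0$, and by $D=0$ if $\lambda_1=0$. If $n\ge3$ is odd, the list $(1,0,\dots,0,-1)$ satisfies (2) and is not so realized, by Step 12. This is the stated equivalence.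

Finally let $p\ge3$ be odd, and suppose $B$ is symmetric with $Be=0$, constant diagonal, and eigenvalues $a,b,\dots,b$ on $e^\perp$ with $a\ne b$. With $u\in e^\perp$ a unit eigenvector for $a$,
$$B=b\Bigl(I-\frac1pJ\Bigr)+(a-b)uu^T,$$
whose diagonal entries are $b(1-\frac1p)+(a-b)u_j^2$. If they are all equal, then again $u_j=\pm1/\sqrt p$, which contradicts $\sum u_j=0$ for odd $p$. So no such $B$ exists, and the conclusion of Theorem A fails for every odd $p\ge3$. $\blacksquare$
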